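# Labelings of colored sets, smooth norms on $\ell^1(J)$, and dominated extension under countable choice

## 1. Labeling a colored set by finite sequences

We work in ZF, without the Axiom of Choice, unless more is announced. Let $J$ be a set and let
$$c:\{(i,j)\in J^2: i\ne j\}\to\mathbb N$$
be any function, called a coloring; it need not be symmetric. Let $\Lambda=\mathbb N^{<\omega}$ be the set of finite sequences of natural numbers. We fix an enumeration of $\Lambda$, write $|\nu|$ for the length of $\nu$, write $\nu{}^\frown k$ for $\nu$ followed by $k$, and write $\nu\subsetneq\nu'$ if $\nu$ is a proper initial segment of $\nu'$.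

**Definition (end-homogeneous).** A sequence $(i_n)_{n\in\mathbb N}$ of distinct elements of $J$ is end-homogeneous if $c(i_m,i_n)=c(i_m,i_{m+1})$ for all $m<n$. In words, the color seen from $i_m$ to a later term does not depend on the later term.

On $J=\mathbb N$ with $c(m,n)=\min(m,n)$, every increasing sequence is end-homogeneous, since $c(i_m,i_n)=i_m$ for $m<n$. On $J=\mathbb N$ with $c(m,n)=\max(m,n)$ there is no end-homogeneous sequence: the numbers $\max(i_0,i_n)$, $n\ge1$, take infinitely many values when the $i_n$ are distinct. A subsequence of an end-homogeneous sequence is end-homogeneous, because the color from $i_m$ to every later term is the same.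

**Definition (labeling).** A labeling is an injective partial map $\ell$ from $J$ to $\Lambda$ such that
$$\text{if }\ell(i)\subsetneq\ell(j),\text{ then } c(i,j)=\ell(j)(|\ell(i)|).\tag{1}$$

So $\Lambda$ is viewed as a tree, points of $J$ sit at some nodes, and if $i$ sits below $j$, then the branch leaving $i$ toward $j$ carries the number $c(i,j)$. The empty map is a labeling, and restrictions of labelings are labelings. For $J=\mathbb N$ and $c=\max$, the map $\ell(0)=\emptyset$, $\ell(n)=(n)$ for $n\ge1$ is a labeling, since $c(0,n)=n$. For $c=\min$ the map $\ell(n)=(0,1,\dots,n-1)$ is a labeling, since for $m<n$ the entry of $\ell(n)$ in position $|\ell(m)|=m$ is $m=c(m,n)$.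

**Lemma 1 (insertion).** Suppose $J$ has no end-homogeneous sequence for $c$. Let $\ell$ be a labeling with domain $S$ and let $d\in J\setminus S$. There is $\nu\in\Lambda$ such that $\ell\cup\{(d,\nu)\}$ is a labeling.

*Proof.* We let $d$ climb the tree, obeying (1) at each point that it meets. Let $R=\operatorname{ran}\ell$. Start with $\nu_0=\emptyset$ and keep the invariant
$$\ell(i)\subsetneq\nu_k\ \Rightarrow\ c(i,d)=\nu_k(|\ell(i)|),$$
which is vacuous for $k=0$. There are three cases.

1. No element of $R$ equals or extends $\nu_k$. Stop and put $\nu=\nu_k$. Then $\nu\notin R$, so injectivity holds. Condition (1) for pairs $(i,d)$ is the invariant, and for pairs $(d,j)$ it is vacuous, since nothing in $R$ extends $\nu$.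
2. $\nu_k=\ell(i)$ for some $i$, unique by injectivity. Put $\nu_{k+1}=\nu_k{}^\frown c(i,d)$. If $\ell(i')\subsetneq\nu_{k+1}$, then either $\ell(i')\subsetneq\nu_k$, where the old invariant applies, or $\ell(i')=\nu_k$, so that $i'=i$ and the new entry is $c(i,d)$. The invariant persists.
3. $\nu_k\notin R$, but some element of $R$ extends $\nu_k$. Let $\nu_{k+1}$ be such an element of minimal length, the first one in the enumeration of $\Lambda$. If $\ell(i')\subsetneq\nu_{k+1}$, then $\ell(i')$ and $\nu_k$ are both initial segments of $\nu_{k+1}$, hence comparable. It is impossible that $\ell(i')=\nu_k$, since $\nu_k\notin R$, or that $\nu_k\subsetneq\ell(i')$, by minimality. So $\ell(i')\subsetneq\nu_k$ and the invariant persists.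

Suppose that the process never stops. Case 3 is always followed by case 2, so case 2 occurs infinitely often, at points $i_1,i_2,\dots\in S$. All later $\nu_k$ extend $\ell(i_m){}^\frown c(i_m,d)$, so $\ell(i_n)\supseteq\ell(i_m){}^\frown c(i_m,d)$ for $n>m$, and the $i_n$ are distinct. By (1), $c(i_m,i_n)=\ell(i_n)(|\ell(i_m)|)=c(i_m,d)$ for all $n>m$. So $(i_n)$ is end-homogeneous, a contradiction. $\square$

The hypothesis is needed. Let $J=\mathbb N\cup\{\infty\}$ with $c(x,y)=\min(x,y)$ and $\ell(n)=(0,\dots,n-1)$ for $n\in\mathbb N$. Suppose $\nu$ could label $\infty$. Then $\nu\neq\emptyset=\ell(0)$, so (1) with $i=0$ gives $\nu(0)=0$. Next, $\nu\ne(0)=\ell(1)$, so $\nu(1)=1$, and so on forever, which is impossible for a finite sequence.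

Assume the Axiom of Choice for a moment. Both requirements on a labeling concern two points at a time, so the union of a chain of labelings is a labeling, and Zorn's lemma gives a maximal one. By Lemma 1 it is total if $J$ has no end-homogeneous sequence, and then $J$ injects into $\Lambda$ and is countable. So under AC the hypothesis of Lemma 1 forces $J$ to be countable. Without AC there may be no total labeling, and yet any single new point can always be inserted into any given labeling without moving the others. The main proof runs on this: it produces a smooth norm on $\ell^1(J)$, and afterwards we build a universe in which such a $J$ carries a sublinear functional with no linear minorant.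

## 2. Differentiable norms and dominated extensions

All vector spaces are real. A map $p:E\to\mathbb R$ is sublinear if $p(x+y)\le p(x)+p(y)$ and $p(\lambda x)=\lambda p(x)$ for $x,y\in E$, $\lambda\ge0$.

**Definition (CHB).** A topological vector space $E$ satisfies the Continuous Hahn-Banach property (CHB) if for every continuous sublinear $p:E\to\mathbb R$, every subspace $Y$ of $E$ and every linear $f:Y\to\mathbb R$ with $f\le p|_Y$, there is a linear $g:E\to\mathbb R$ that extends $f$ and satisfies $g\le p$.

For example, $p=\limsup$ is sublinear and continuous on $\ell^\infty$. With $Y=\{0\}$, CHB for $\ell^\infty$ asks for a linear $g$ with $g\le\limsup$. It then satisfies $g(x)=-g(-x)\ge\liminf x$, so it assigns to each bounded sequence a generalized limit. We meet this example again in Section 9.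

**Definition (Gâteaux differentiable norm).** For a normed space $(E,\|\cdot\|)$, $a\ne0$ and $h\in E$, let
$$G^{\pm}(a,h)=\lim_{t\to0^\pm}\frac{\|a+th\|-\|a\|}t .$$
The norm is Gâteaux differentiable at $a$ if $G^-(a,\cdot)=G^+(a,\cdot)$, and $E$ is Gâteaux differentiable if this holds at every $a\ne0$.

A Euclidean norm has this property. The norm $|x_1|+|x_2|$ on $\mathbb R^2$ does not: at $a=(1,0)$, $h=(0,1)$ the quotient is $|t|/t$.

**Definition (DC and AC(ℕ)).** The Axiom of Dependent Choices (DC) says: if $R$ is a binary relation on a non-empty set $X$ with $\forall x\,\exists y\ xRy$, then there is a sequence with $x_nRx_{n+1}$ for all $n$. Countable choice, $AC(\mathbb N)$, says that every sequence $(A_n)_{n\in\mathbb N}$ of non-empty sets has a choice function.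

In ZF, $AC\Rightarrow DC\Rightarrow AC(\mathbb N)$, and neither converse is provable in ZF.

In ZF + AC every normed space satisfies CHB, whereas it is consistent with ZF that $\ell^\infty/c_0$ fails CHB. The text "The continuous Hahn-Banach property and the Axiom of Choice" quotes the theorem that in ZF + DC Gâteaux differentiable normed spaces satisfy CHB, and says of this statement: "I do not know if this statement holds in $ZF$ (or in $ZF + AC(\mathbb N)$)". That is the question. The answer assumes only that ZF is consistent; otherwise "provable" has no content.

**Theorem 2.** There is a model of ZF + $AC(\mathbb N)$ containing a complete Gâteaux differentiable normed space that fails CHB. Hence the statement "Gâteaux differentiable normed spaces satisfy CHB" is not provable in ZF, and not provable in ZF + $AC(\mathbb N)$, even when restricted to Banach spaces.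

**Theorem 3.** In ZF the following are equivalent:

(i) HB: for all real vector spaces $E$, sublinear $p:E\to\mathbb R$, subspaces $Y$ and linear $f:Y\to\mathbb R$ with $f\le p|_Y$, some linear $g\le p$ on $E$ extends $f$;

(ii) every normed space satisfies CHB;

(iii) every Gâteaux differentiable normed space satisfies CHB;

(iv) every normed space whose norm is $C^\infty$ (in the Fréchet sense) off $0$ satisfies CHB.

Consequently (iii) is not provable even in ZF + DC.

By Theorem 3, the quoted theorem under DC can hold only with completeness included, that is, for Banach spaces. This is presumably how it is stated in Dodu and Morillon (MLQ 1999); nothing below depends on that. Theorem 2 answers the question under both readings, and for Banach spaces it shows that DC cannot be weakened to $AC(\mathbb N)$ in that result.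

For a set $J$, let $\mathbb R^{(J)}$ be the space of finitely supported functions $J\to\mathbb R$ with basis $(e_i)_{i\in J}$, and let $\ell^1(J)$ be the space of $x\in\mathbb R^J$ with $\|x\|_1=\sum_i|x_i|<\infty$, the sum being the supremum of its finite partial sums. By that definition $\mathbb R^{(J)}$ is dense in $\ell^1(J)$. The space $\ell^1(J)$ is complete in ZF: if $(x^n)$ is Cauchy, each coordinate converges, say $x^n_i\to x_i$. If $\|x^m-x^n\|_1\le\varepsilon$ for $m,n\ge n_0$, then $\sum_{i\in S}|x^m_i-x_i|\le\varepsilon$ for every finite $S$ and $m\ge n_0$, so $x\in\ell^1(J)$ and $\|x^m-x\|_1\le\varepsilon$.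

The space in Theorem 2 will be $\ell^1(J)$ with an equivalent norm. On $\ell^1(J)$ it is easy to prescribe badly behaved functionals, since any sublinear $p\le\|\cdot\|_1$ on $\mathbb R^{(J)}$ extends. The difficulty is that $\|\cdot\|_1$ has a kink at every point with a vanishing coordinate.

## 3. Rounding the kinks with summable weights

To round $|t|$ near $0$ over a width $W\ge0$, put
$$\psi(t,W)=\max_{|r|\le1}\left(tr-\tfrac12Wr^2\right).$$
For $W>0$ the maximum is at $r=t/W$ if $|t|\le W$ and at $r=\pm1$ otherwise. So $\psi(t,W)=t^2/2W$ if $|t|\le W$, $\psi(t,W)=|t|-W/2$ otherwise, and $\psi(t,0)=|t|$. We read off the following facts.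

* As a maximum of functions linear in $(t,W)$, $\psi$ is jointly convex.
* It is even and $1$-Lipschitz in $t$, nonincreasing and $\frac12$-Lipschitz in $W$, and $\psi(0,W)=0$.
* $\max(0,|t|-W/2)\le\psi(t,W)\le|t|$.
* For $W>0$ the $t$-derivative is $t/W$ truncated to $[-1,1]$, hence $1/W$-Lipschitz.

Writing the second difference for $s\ge0$ as $\int_0^s(\partial_t\psi(t+r,W)-\partial_t\psi(t-r,W))\,dr\le\int_0^s 2r/W\,dr$, and using symmetry in $s$, we get
$$\psi(t+s,W)+\psi(t-s,W)-2\psi(t,W)\le s^2/W\qquad(W>0).\tag{2}$$

**The countable case.** If $J$ is countable, choose weights $W_i>0$ with $\sum_iW_i\le1$ and let $F_W(x)=\sum_i\psi(x_i,W_i)$. This is convex, $\|x\|_1-\frac12\le F_W(x)\le\|x\|_1$, and by (2) the second difference of $F_W$ in the direction $e_d$ is at most $s^2/W_d$, so there is no kink in any coordinate direction. The argument at the end of Section 4 turns this into a Gâteaux differentiable norm. The lower bound needs $\sum W_i<\infty$ and the smoothness needs all $W_i>0$. Under $AC(\mathbb N)$ these two requirements force $J=\bigcup_n\{i:W_i>1/n\}$, a countable union of finite sets, to be countable. There the single-weight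 approach stops.

**Minimizing over all weights does not help.** One may let the weight depend on $x$, minimizing over a family of weights, each vanishing at most places. Suppose we take all finitely supported $W\ge0$ with $\sum W_i\le1$, and let $F^\circ(x)=\inf_W\sum_i\psi(x_i,W_i)$. For distinct $1,2\in J$ consider $x=e_1+se_2$. The weight $W=e_1$ gives $F^\circ(x)\le\psi(1,1)+|s|=\frac12+|s|$, and the general lower bound gives $F^\circ(x)\ge\|x\|_1-\frac12=\frac12+|s|$. So $F^\circ(e_1+se_2)=\frac12+|s|$, a kink. The total budget of $1$ is already used efficiently on coordinate $1$, and weight given to coordinate $2$ must be taken from it.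

We need a family of weights with uniformly bounded sum in which a new coordinate can receive weight at no cost to the others. Labelings supply it: give $i$ the weight $w(\ell(i))$, where $w>0$ is summable on $\Lambda$. The sum is bounded because $\ell$ is injective, and Lemma 1 says that there is always a free place for $d$.

## 4. A Gâteaux differentiable norm on $\ell^1(J)$

**Theorem 4 (ZF + $AC(\mathbb N)$).** If $J$ has no end-homogeneous sequence for $c$, then $\ell^1(J)$ has an equivalent Gâteaux differentiable norm.

Fix $w:\Lambda\to(0,1]$ with $\sum_\nu w(\nu)\le1$. For a labeling $\ell$ let $W_\ell(i)=w(\ell(i))$ on $\operatorname{dom}\ell$ and $W_\ell(i)=0$ elsewhere; then $\sum_iW_\ell(i)\le1$. Let $\mathcal W$ be the set of finite convex combinations of the $W_\ell$; it is non-empty, since $\emptyset$ is a labeling. Put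
$$F(x)=\inf_{W\in\mathcal W}\sum_i\psi(x_i,W_i)\qquad(x\in\ell^1(J)).$$
Joint convexity of $\psi$ and convexity of $\mathcal W$ make $F$ convex: if $W,W'$ are almost optimal for $x,y$, then $\lambda W+(1-\lambda)W'$ is at least as good, up to the same error, for $\lambda x+(1-\lambda)y$. Moreover $F$ is even, $1$-Lipschitz for $\|\cdot\|_1$, $F(0)=0$, and $\|x\|_1-\frac12\le F(x)\le\|x\|_1$.

**Lemma 5.** Under the hypotheses of Theorem 4, for $x\in\ell^1(J)$ and $d\in J$ there is $w_0>0$ with
$$F(x+se_d)+F(x-se_d)-2F(x)\le 2s^2/w_0\qquad\text{for all }s\in\mathbb R.\tag{3}$$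

A naive proof would go as follows. Take $W=\sum_j\lambda_jW_{\ell_j}\in\mathcal W$ optimal up to $\eta$, and insert $d$ into each $\ell_j$ by Lemma 1. The value does not increase, since $\psi$ is nonincreasing in $W$, and now $W_d>0$, so (2) bounds the second difference by $2\eta+s^2/W_d$. But $W_d$ depends on $\eta$ and may tend to $0$ with $\eta$, so we cannot let $\eta\to0$. The remedy is to pass to a limit object that is exactly optimal, insert $d$ there, and only then approximate.

*Proof of Lemma 5.*

**Step 1: reduce to countably many coordinates and a compact space.** The support of $x$ is the union of the finite sets $\{|x_i|>1/n\}$, hence countable by $AC(\mathbb N)$. Let $A=\operatorname{supp}x\cup\{d\}$. Since $\psi(0,\cdot)=0$, only $W|_A$ matters for $F(x)$ and $F(x\pm se_d)$. Since $W_\ell|_A=W_{\ell|_A}|_A$ and restrictions of labelings are labelings, only labelings with domain $\subset A$ matter. Let $\mathcal L_A$ be the set of these.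

Let $\Lambda\cup\{\infty\}$ be the one-point compactification of the discrete set $\Lambda$. View $\mathcal L_A$ as a subset of $X=(\Lambda\cup\{\infty\})^A$, with $\ell(i)=\infty$ meaning "undefined", and put $w(\infty)=0$. Sending the $k$-th element of $\Lambda$ to $0^k1000\cdots$ and $\infty$ to $000\cdots$ identifies $\Lambda\cup\{\infty\}$ with a closed subset of $2^{\mathbb N}$. So $X$ is homeomorphic to a closed subset of $2^{\mathbb N\times A}$, hence compact and metrizable, with no choice used. If a point of $X$ is not a labeling, this is seen on two coordinates $i,j$ at which it takes values in the open discrete set $\Lambda$, and these values persist on a neighborhood. So $\mathcal L_A$ is closed in $X$, hence compact. Let $\mathcal A$ be the algebra of subsets of $\mathcal L_A$ generated by the clopen sets $\{\ell:\ell(i)=\nu\}$, $i\in A$, $\nu\in\Lambda$. It is countable, its elements are clopen, and it is a base of the topology, since neighborhoods of $\infty$ are complements of finite subsets of $\Lambda$.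

**Step 2: describe $F(x)$ by a continuous gain function.** For $W\in[0,1]^A$ put
$$\Gamma(W)=\sum_{i\in A}\left(|x_i|-\psi(x_i,W_i)\right).$$
Each term lies in $[0,|x_i|]$ and is nondecreasing and continuous in $W_i$. So $\Gamma$ is nondecreasing in each coordinate and, as a uniform limit of its finite partial sums, continuous for pointwise convergence. With $\Gamma^*=\sup_{W\in\mathcal W}\Gamma(W|_A)$ we have $F(x)=\|x\|_1-\Gamma^*$.

**Step 3: find an optimal finitely additive measure.** For a finitely additive probability $\mu$ on $\mathcal A$ let $W^\mu_i=\sum_\nu w(\nu)\,\mu\{\ell:\ell(i)=\nu\}$. When $\mu$ comes from a finitely supported probability measure on $\mathcal L_A$, $W^\mu$ is the corresponding convex combination of the $W_\ell|_A$. By $AC(\mathbb N)$ choose finitely supported probability measures $\mu_n$ on $\mathcal L_A$ with $\Gamma(W^{\mu_n})\to\Gamma^*$. Since $\mathcal A$ is countable, a diagonal argument (by bisection of $[0,1]$, always keeping the leftmost half that contains infinitely many terms, so without choice) gives a subsequence converging on each element of $\mathcal A$. The limit $\mu$ is a finitely additive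 probability on $\mathcal A$. Since $\sum_\nu w(\nu)<\infty$, along the subsequence $W^{\mu_n}\to W^\mu$ pointwise, and by continuity $\Gamma(W^\mu)=\Gamma^*$.

**Step 4: make $\mu$ countably additive.** This is needed because Step 5 splits $\mathcal L_A$ into infinitely many pieces, all of which could be null for a merely finitely additive measure. For $Y\subset\mathcal L_A$ let $\mu^*(Y)=\inf\sum_k\mu(C_k)$ over all sequences $(C_k)$ in $\mathcal A$ covering $Y$. By $AC(\mathbb N)$, used to choose almost optimal covers of countably many sets at once, $\mu^*$ is countably subadditive. If $C\in\mathcal A$ is covered by $(C_k)$, then finitely many $C_k$ suffice, since $C$ is compact and the $C_k$ are open, so $\mu(C)\le\sum_k\mu(C_k)$; hence $\mu^*=\mu$ on $\mathcal A$. The usual Carathéodory argument, which uses no further choice, shows that $\mu^*$ is countably additive on a $\sigma$-algebra containing $\mathcal A$. Every open set is the union of the countably many members of $\mathcal A$ that it contains, so this $\sigma$-algebra contains all Borel sets. Write $\mu$ for the resulting Borel probability measure.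

**Step 5: insert $d$ everywhere.** For $\ell\in\mathcal L_A$ let $\ell^+=\ell$ if $d\in\operatorname{dom}\ell$; otherwise let $\ell^+=\ell\cup\{(d,\nu)\}$ with $\nu$ the first element of $\Lambda$ making this a labeling, which exists by Lemma 1. Then $\ell^+\in\mathcal L_A$. The set $\{\ell:\ell(d)=\infty\}$ is closed. For fixed $\nu$, the set $K_\nu$ of $\ell$ in it for which $\ell\cup\{(d,\nu)\}$ is a labeling is closed, since a violation is again seen at one coordinate $i$ with $\ell(i)\in\Lambda$. So
$$\{\ell:\ell^+(d)=\nu\}=\{\ell:\ell(d)=\nu\}\cup\Big(K_\nu\setminus\bigcup_{\nu'\text{ before }\nu}K_{\nu'}\Big)$$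
is Borel. Put $W_i^+=\int w(\ell^+(i))\,d\mu=\sum_\nu w(\nu)\,\mu\{\ell:\ell^+(i)=\nu\}$. Then $W_i^+=W_i^\mu$ for $i\ne d$, and $W^+_d\ge W^\mu_d$. The sets $\{\ell^+(d)=\nu\}$, $\nu\in\Lambda$, partition $\mathcal L_A$, so by countable additivity one of them has positive measure, and
$$w_0:=W_d^+=\sum_\nu w(\nu)\,\mu\{\ell:\ell^+(d)=\nu\}>0 .$$

**Step 6: return to $\mathcal W$.** We claim that $W^+$ is a pointwise limit point of restrictions to $A$ of elements of $\mathcal W$. Let $A_0\subset A$ be finite. If $W^+|_{A_0}$ were outside the closed convex hull of $\{W_\ell|_{A_0}:\ell\in\mathcal L_A\}$, separation in $\mathbb R^{A_0}$ would give a linear functional $u$ with $u(W^+|_{A_0})>\sup_\ell u(W_\ell|_{A_0})$. But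
$$u(W^+|_{A_0})=\int u(W_{\ell^+}|_{A_0})\,d\mu(\ell)\le\sup_{\ell}u(W_\ell|_{A_0}),$$
because each $\ell^+$ belongs to $\mathcal L_A$. This contradiction proves the claim. Now $\Gamma(W^+)\ge\Gamma(W^\mu)=\Gamma^*$ and $\Gamma$ is continuous. So for each $\eta>0$ there is $W\in\mathcal W$ with $\Gamma(W|_A)\ge\Gamma^*-\eta$, that is, $\sum_i\psi(x_i,W_i)\le F(x)+\eta$, and with $W_d\ge w_0/2$. Use this one $W$ at $x+se_d$ and $x-se_d$. Only the coordinate $d$ changes, so (2) gives
$$F(x+se_d)+F(x-se_d)\le 2F(x)+2\eta+2s^2/w_0 .$$
Here $w_0$ does not depend on $\eta$. Let $\eta\to0$. $\square$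

*Proof of Theorem 4.*

**Step 1: $F$ is Gâteaux differentiable everywhere.** Fix $x$ and let $q(h)=\lim_{t\to0^+}(F(x+th)-F(x))/t$, which exists by convexity. It is positively homogeneous and $1$-Lipschitz. From $F(x+t(h+k))\le\frac12F(x+2th)+\frac12F(x+2tk)$ it is subadditive. So $q(h)+q(-h)\ge q(0)=0$. Let $L=\{h:q(h)+q(-h)=0\}$. If $h,k\in L$, then $q(h+k)+q(-h-k)\le q(h)+q(-h)+q(k)+q(-k)=0$, so $h+k\in L$. Also $L$ is stable under scalars, and closed because $q$ is continuous. By (3), divided by $s>0$ with $s\to0$, every $e_d$ is in $L$. Since $\mathbb R^{(J)}$ is dense, $L=\ell^1(J)$. So $q$ is linear and the two-sided limit exists in every direction.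

**Step 2: pass to a norm.** Let $N$ be the Minkowski functional of $\{F\le1\}$. This set is convex and symmetric, and
$$\{\|x\|_1\le1\}\subset\{F\le1\}\subset\{\|x\|_1\le\tfrac32\},$$
so $N$ is an equivalent norm. Let $N(a)=1$. Then $F(a)=1$: the set $\{F\le1\}$ is closed, so $F(a)\le1$, and if $F(a)<1$, then $F(ra)<1$ for some $r>1$, so $N(a)\le1/r<1$.

**Step 3: differentiate $N$ at $a$.** Let $f=F'(a)$, a linear functional. By convexity $F(y)\ge F(a)+f(y-a)$ for all $y$. With $y=0$ this gives $f(a)\ge1$. If $F(y)\le1$, it gives $f(y)\le f(a)$; hence $f\le f(a)N$, and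
$$N(a+th)\ge \frac{f(a+th)}{f(a)}=1+t\,\frac{f(h)}{f(a)} .$$
For the upper bound, let $k=h-\frac{f(h)}{f(a)}a$, so that $f(k)=0$. Then $F(a+tk)=1+\varepsilon(t)$ with $\varepsilon(t)\ge0$ by convexity and $\varepsilon(t)=o(t)$ by Step 1. For small $t$, convexity and $F(0)=0$ give $F((1-\varepsilon)(a+tk))\le(1-\varepsilon)(1+\varepsilon)\le1$, so $N(a+tk)\le1/(1-\varepsilon(t))=1+o(t)$. With $\tau=tf(h)/f(a)$ we have
$$a+th=(1+\tau)\left(a+\tfrac t{1+\tau}k\right),\qquad\text{so}\qquad N(a+th)\le(1+\tau)(1+o(t))=1+\tau+o(t).$$
The two bounds show that $N$ is Gâteaux differentiable at $a$, with derivative $f(h)/f(a)$. By homogeneity the same holds at every nonzero point. $\blacksquare$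

## 5. A homogeneous colored partial order of size $\aleph_1$

It remains to find a universe satisfying $AC(\mathbb N)$ that contains a colored set without end-homogeneous sequences on which a sublinear functional with no linear minorant lives. The functional will come from a partial order, so we carry a coloring and a partial order together. By Gödel's theorem we may start from $V\models$ ZFC + CH, and in this section we work in $V$.

Let $\mathcal K$ be the class of structures $(X,c,\prec)$ with $c:\{(x,y)\in X^2:x\ne y\}\to\mathbb N$ arbitrary and $\prec$ a strict partial order on $X$.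

**Lemma 6 (amalgamation).** Let $X_n\in\mathcal K$, for $n$ in some index set, have a common substructure $D$ with $X_n\cap X_k=D$ for $n\ne k$. Then $\bigcup_nX_n$ carries a structure in $\mathcal K$ extending all $X_n$, with arbitrarily prescribed colors on cross pairs, that is, pairs with one point in $X_n\setminus D$ and the other in $X_k\setminus D$, $n\ne k$.

*Proof.* Colors present no problem. Write $\prec_n$ for the order of $X_n$ and let $\prec$ be the transitive closure of $\bigcup_n\prec_n$. We must see that it adds nothing inside any $X_n$ and creates no cycle. Suppose $x\prec y$, where $x=y$ is not yet excluded, and take a path of minimal positive length from $x$ to $y$. Two consecutive steps cannot lie in the same $\prec_k$, as they would merge by transitivity. So every intermediate node lies in two different $X_k$'s, hence in $D$. If there were two consecutive intermediate nodes, the step between them would hold in $D$, hence in every $\prec_n$, and would merge with the step before it. So there is at most one intermediate node.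

Now let $x,y\in X_n$. If $x\prec_kz\prec_ly$ with $z\in D$, then $x\prec_nz$: this is clear if $k=n$, and if $k\ne n$, then $x\in X_k\cap X_n=D$, so $x\prec_kz$ is a relation inside $D$. Similarly $z\prec_ny$, so $x\prec_ny$. If $x\prec_ky$ directly, then $x\prec_ny$, because either $k=n$ or $x,y\in D$. Hence $\prec$ restricts to $\prec_n$ on $X_n$. In particular $x\prec x$ would give $x\prec_nx$ for some $n$, which is false, so $\prec$ is a strict partial order. $\square$

**Lemma 7.** There is $M\in\mathcal K$ with $|M|=\aleph_1$ such that

(a) every one-point extension in $\mathcal K$ of a countable substructure $D\subset M$ is realized over $D$ by a point of $M\setminus D$;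

(b) isomorphisms between countable substructures of $M$ extend to automorphisms of $M$;

(c) if $D\subset M$ is countable and $X\supset D$ is a countable structure in $\mathcal K$ extending $D$, then $X$ embeds in $M$ over $D$;

(d) if $E\subset M$ is countable and $m\in M\setminus E$, some $\pi\in\operatorname{Aut}(M)$ fixes $E$ pointwise and $\pi m\ne m$.

*Proof.* (a) By CH there are $\aleph_1^{\aleph_0}=\aleph_1$ countable sets $D\subset\omega_1$, and on each $D\cup\{*\}$ there are at most $2^{\aleph_0}=\aleph_1$ structures $\mathfrak d$ in $\mathcal K$. List all pairs $(D,\mathfrak d)$ in type $\omega_1$ so that each occurs cofinally often. Build an increasing continuous chain of countable structures $M_\alpha\in\mathcal K$, $\alpha<\omega_1$, with underlying sets contained in $\omega_1$ and $M_0=\emptyset$. At step $\alpha$, if the $\alpha$-th pair satisfies $D\subset M_\alpha$ and $\mathfrak d|_D$ is the structure induced by $M_\alpha$, let $M_{\alpha+1}$ be an amalgam of $M_\alpha$ and $\mathfrak d$ over $D$ (Lemma 6), with a new ordinal in the role of $*$. Otherwise put $M_{\alpha+1}=M_\alpha$. Let $M=\bigcup_\alpha M_\alpha$. A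 countable $D\subset M$ lies in some $M_\alpha$, and each of its one-point extensions is treated at a later step. Applying (a) to $D=M$ would give a point outside $M$ if $M$ were countable. So $|M|=\aleph_1$.

(b) Enumerate $M$ in type $\omega_1$ and go back and forth. At each stage the current isomorphism $h:D\to D'$ has countable domain and range. To put $x\in M\setminus D$ into the domain, transport the extension $D\cup\{x\}$ along $h$ to a one-point extension of $D'$ and realize it by (a); to put a point into the range, use $h^{-1}$. Take unions at limits.

(c) Realize the points of $X\setminus D$ one after another by (a).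

(d) Amalgamate $E\cup\{m\}$ with a copy $E\cup\{m'\}$ of it over $E$, with $m'$ new. Embed the result in $M$ over $E\cup\{m\}$ by (c), and let $m''\ne m$ be the image of $m'$. The map fixing $E$ and sending $m$ to $m''$ is an isomorphism of countable substructures; extend it by (b). $\square$

Let $\mathcal I$ be the set of countable $E\subset M$ that contain no end-homogeneous sequence. It is invariant under $\operatorname{Aut}(M)$, contains the singletons, and is closed under subsets. It is closed under finite unions, because an end-homogeneous sequence in $E\cup E'$ has infinitely many terms in one of the two sets, and subsequences remain end-homogeneous. The set $M$ does contain end-homogeneous sequences: by (c) with $D=\emptyset$, it contains a countable set on which all colors are $0$. So $\mathcal I$ is not the family of all countable subsets of $M$.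

The next lemma says that countably many members of $\mathcal I$ can be moved apart so that their union stays in $\mathcal I$. It uses the coloring $\max(n,k)$ from Section 1, and with it the fact that there are infinitely many colors.

**Lemma 8.** Let $E\in\mathcal I$, $E\subset E_n\subset D_n\subset M$ with $E_n\in\mathcal I$ and $D_n$ countable $(n\in\mathbb N)$, and let $Z\subset M$ be countable. There are $\pi_n\in\operatorname{Aut}(M)$ fixing $E$ pointwise such that the sets $\pi_n[D_n]\setminus E$ are pairwise disjoint and disjoint from $Z$, and $\bigcup_n\pi_n[E_n]\in\mathcal I$.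

*Proof.* Take copies $X_n$ of $D_n$ over $E$ such that the $X_n\setminus E$ are pairwise disjoint and disjoint from $M$. Amalgamate all of them and $E\cup Z$ over $E$ by Lemma 6, with
$$c(x,y)=\max(n,k)\quad\text{for }x\in X_n\setminus E,\ y\in X_k\setminus E,\ n\ne k,$$
and color $0$ on the other cross pairs. Embed the result in $M$ over $E\cup Z$ by Lemma 7(c). The isomorphism from $D_n$ onto the image of $X_n$ fixes $E$ pointwise; by Lemma 7(b) extend it to an automorphism $\pi_n$. The disjointness claims hold because the embedding is injective and fixes $E\cup Z$.

Suppose that $\bigcup_n\pi_n[E_n]$ contains an end-homogeneous sequence. It has only finitely many terms in each $\pi_n[E_n]$, since $\pi_n[E_n]\in\mathcal I$; in particular only finitely many in $E$. So it has a subsequence $(y_k)_{k\ge1}$ with $y_k\in\pi_{n_k}[E_{n_k}]\setminus E$ and $n_1<n_2<\cdots$. Then $c(y_1,y_k)=n_k$ for $k\ge2$, which is not constant in $k$, although a subsequence of an end-homogeneous sequence is end-homogeneous. This is a contradiction. $\square$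

## 6. A symmetric model of countable choice without end-homogeneous sequences

We recall what we use about symmetric submodels (Jech, *Set Theory*). If a group $\mathcal G$ acts on a forcing $P$ by automorphisms, it acts on names, and $q\Vdash\varphi(\tau)$ if and only if $gq\Vdash\varphi(g\tau)$. Canonical names $\check v$ are fixed by $\mathcal G$. A normal filter $\mathcal F$ of subgroups is one that contains $\mathcal G$ and is closed under supergroups, finite intersections and conjugation. A name is hereditarily symmetric if its stabilizer is in $\mathcal F$ and all names occurring in it are hereditarily symmetric. If HS is the class of these names and $G$ is generic, then $\mathcal N=\mathrm{HS}^G$ is a transitive model of ZF with $V\subset\mathcal N\subset V[G]$.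

**The forcing.** Let $P$ be the set of countable partial functions $M\times\omega_1\times\omega_1\to2$, ordered by $\supseteq$. Unions of decreasing sequences of conditions are conditions, so $P$ is $\sigma$-closed. Deciding the values of an $\omega$-sequence one after another and taking the union of the conditions shows that $V[G]$ has no new $\omega$-sequences of elements of $V$, and in particular no new reals.

A pair $(m,\xi)\in M\times\omega_1$ is called a row in column $m$. It occurs in $q$ if $(m,\xi,\alpha)\in\operatorname{dom}q$ for some $\alpha$. Let
$$A_{m,\xi}=\{\alpha:\exists q\in G\ \ q(m,\xi,\alpha)=1\},\qquad a_m=\{A_{m,\xi}:\xi<\omega_1\}.$$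
Any condition leaves some $\alpha$ free in two given rows, so by density all $A_{m,\xi}$ are distinct; hence the $a_m$ are pairwise distinct.

**The group.** Let $\mathcal G$ be the group of permutations $g(m,\xi)=(\pi m,\rho_m(\xi))$ of $M\times\omega_1$ with $\pi=\pi_g\in\operatorname{Aut}(M)$ and $\rho_m\in\operatorname{Sym}(\omega_1)$. It acts on $P$ by $(gq)(g(m,\xi),\alpha)=q(m,\xi,\alpha)$.

**The filter.** For $B\subset M\times\omega_1$ let $\operatorname{proj}B$ be its set of columns and $\operatorname{fix}(B)$ its pointwise stabilizer in $\mathcal G$. Let $\mathcal F$ be the set of subgroups containing $\operatorname{fix}(B)$ for some countable $B$ with $\operatorname{proj}B\in\mathcal I$. Since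
$$\operatorname{fix}(B)\cap\operatorname{fix}(B')=\operatorname{fix}(B\cup B'),\qquad g\operatorname{fix}(B)g^{-1}=\operatorname{fix}(gB),\qquad \operatorname{proj}gB=\pi_g[\operatorname{proj}B],$$
the properties of $\mathcal I$ make $\mathcal F$ a normal filter. We say that $B$ supports $\tau$ if $B$ is countable, $\operatorname{proj}B\in\mathcal I$, and $\operatorname{fix}(B)$ fixes $\tau$.

The more obvious choices of supports do not serve. If all countable $B$ were allowed, an end-homogeneous sequence $(m_n)$ of $M$ would give the sequence $(a_{m_n})$ in the model, supported by $\{(m_n,0):n\in\mathbb N\}$. If only finite $B$ were allowed, the proof of $AC(\mathbb N)$ below would stop at its last line, because the choice function that it builds is supported by a union of countably many supports. The ideal $\mathcal I$ lies in between, and Lemma 8 makes it large enough.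

**The structure in $\mathcal N$.** Let $\dot A_{m,\xi}=\{(\check\alpha,q):q(m,\xi,\alpha)=1\}$ and $\dot a_m=\{(\dot A_{m,\xi},1):\xi<\omega_1\}$, where $1$ is the trivial condition. Then $g\dot A_{m,\xi}=\dot A_{g(m,\xi)}$ and $g\dot a_m=\dot a_{\pi_gm}$. These names are supported by $\{(m,\xi)\}$ and $\{(m,0)\}$, so they are in HS. Let $\operatorname{op}$ denote the canonical name of an ordered pair. The names
$$\{(\dot a_m,1):m\in M\},\quad\{(\operatorname{op}(\operatorname{op}(\dot a_m,\dot a_{m'}),\check k),1):c(m,m')=k\},\quad\{(\operatorname{op}(\dot a_m,\dot a_{m'}),1):m\prec m'\}$$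
are in HS and fixed by all of $\mathcal G$, because each $\pi_g$ is an automorphism of $M$. So $\overline M=\{a_m:m\in M\}$, with the coloring and the order transported from $M$ and again denoted $c$ and $\prec$, belongs to $\mathcal N$.

We use one more remark several times: a partial injection of $\omega_1$ with countable domain extends to a permutation of $\omega_1$, since its domain and its range both have complements of size $\aleph_1$.

**Proposition 9.** $\mathcal N\models AC(\mathbb N)$.

*Proof.* Let $\dot X\in\mathrm{HS}$ have support $B$, let $E=\operatorname{proj}B$, and let $q$ force that $\dot X$ is a function on $\omega$ with non-empty values.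

**Step 1: choose names for elements.** Elements of the values of $\dot X^G$ lie in $\mathcal N$, hence have names in HS. By recursion on $n$, and by $\sigma$-closure, there are $q'\le q$ and $\dot x_n\in\mathrm{HS}$ with $q'\Vdash\dot x_n\in\dot X(n)$ for all $n$. Let $B_n\supset B$ support $\dot x_n$. The union of the columns of the $B_n$ may fail to be in $\mathcal I$, so the $\dot x_n$ must be moved apart.

**Step 2: choose the group elements.** Let $C$ be the countable set of columns in which some row occurs in $q'$. Let $E_n=\operatorname{proj}B_n$, $D_n=E_n\cup C$, $Z=E\cup C$, and take $\pi_n$ from Lemma 8. Choose recursively $g_n\in\operatorname{fix}(B)$ with $\pi_{g_n}=\pi_n$ as follows. In a column $m\in E$, where $\pi_nm=m$, let $\rho_m$ fix the rows of $B$ and send the countably many other rows occurring in $q'$ to rows that are not in $B$, do not occur in $q'$, and do not occur in $g_kq'$ for $k<n$. In columns $m\notin E$ let $\rho_m=\mathrm{id}$.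

**Step 3: amalgamate the conditions.** On rows in $B$, $g_nq'$ agrees with $q'$, since $g_n$ fixes these rows. The other rows of $g_nq'$ occur neither in $q'$ nor in any $g_kq'$, $k\ne n$. In columns of $E$ this is the choice of $\rho_m$. A row outside the columns of $E$ comes from a column in $C\setminus E$ and so lies in a column of $\pi_n[D_n]\setminus E$; these sets are pairwise disjoint and disjoint from $Z\supset C$. So $q^*=q'\cup\bigcup_ng_nq'$ is a countable function, that is, a condition.

**Step 4: write down the choice function.** Since $g_n\dot X=\dot X$, we have $g_nq'\Vdash g_n\dot x_n\in\dot X(n)$, hence $q^*\Vdash g_n\dot x_n\in\dot X(n)$ for all $n$. The set $B^*=\bigcup_ng_nB_n$ is countable, and its projection $\bigcup_n\pi_n[E_n]$ is in $\mathcal I$ by Lemma 8. Since $\operatorname{fix}(B^*)\subset\operatorname{fix}(g_nB_n)=g_n\operatorname{fix}(B_n)g_n^{-1}$, it fixes every $g_n\dot x_n$. So it fixes the name $\{(\operatorname{op}(\check n,g_n\dot x_n),1):n\in\omega\}$, which is therefore in HS, and $q^*$ forces it to be a choice function for $\dot X$. The argument works below every condition stronger than $q$, so $q$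 forces that $\dot X$ has a choice function in $\mathcal N$. $\square$

**Lemma 10 (homogeneity).** Let $\dot f\in\mathrm{HS}$ have support $B$, let $E=\operatorname{proj}B$ and $f=\dot f^G$. Let $\pi\in\operatorname{Aut}(M)$ fix $E$ pointwise, let $\vec m\in M^k$, let $v\in V$, and let $\varphi$ be a formula, in which parameters with $\mathcal G$-fixed names are allowed. Then $V[G]\models\varphi(f,a_{\vec m},v)\leftrightarrow\varphi(f,a_{\pi\vec m},v)$.

*Proof.* Otherwise, after possibly replacing $(\vec m,\pi)$ by $(\pi\vec m,\pi^{-1})$, some $q$ forces $\varphi(\dot f,\dot a_{\vec m},\check v)\wedge\neg\varphi(\dot f,\dot a_{\pi\vec m},\check v)$. We choose $g\in\operatorname{fix}(B)$ with $\pi_g=\pi$ such that every row outside $B$ occurring in $q$ is mapped to a row outside $B$ not occurring in $q$. In a column $m\in E$, $\rho_m$ fixes the rows of $B$ and moves the other rows occurring in $q$ away from the countably many rows that are in $B$ or occur in $q$. A column $m\notin E$ goes to $\pi m\notin E$, where $B$ has no rows, and $\rho_m$ is chosen so that the rows occurring in $q$ go to rows not occurring in $q$. Then $gq$ and $q$ agree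 on rows in $B$ and have no other row in common, so they are compatible. But $gq\Vdash\varphi(\dot f,\dot a_{\pi\vec m},\check v)$, because $g\dot f=\dot f$ and $g\dot a_{\vec m}=\dot a_{\pi\vec m}$. A common extension of $q$ and $gq$ forces a contradiction. $\square$

**Proposition 11.** $\mathcal N\models$ "$\overline M$ has no end-homogeneous sequence".

*Proof.* Let $s=(a_{m_n})_n\in\mathcal N$ be a sequence of distinct elements, with a name supported by $B$, and let $E=\operatorname{proj}B$. If some $m_n\notin E$, take $\pi$ fixing $E$ pointwise with $\pi m_n\ne m_n$ from Lemma 7(d). By Lemma 10, $s(n)=a_{m_n}$ implies $s(n)=a_{\pi m_n}\ne a_{m_n}$, a contradiction. So all $m_n$ are in $E$. The sequence $(m_n)_n$ is an $\omega$-sequence of elements of $V$ lying in $V[G]$, hence it is in $V$. Since $E\in\mathcal I$, it is not end-homogeneous, and neither is $s$. $\square$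

## 7. A sublinear functional made of linear extensions

We prove Theorem 2, working in $\mathcal N$, which satisfies ZF + $AC(\mathbb N)$. Let $J=\overline M^3$.

**Step 1: $\ell^1(J)$ has an equivalent Gâteaux differentiable norm.** We color $J$ so that Theorem 4 applies. Let $\tilde c(x,y)=0$ if $x=y$ and $\tilde c(x,y)=c(x,y)+1$ otherwise. For $t\ne t'$ in $J$ let $c_J(t,t')\in\mathbb N$ code the matrix $(\tilde c(t_i,t'_j))_{1\le i,j\le3}$. Suppose $(t^n)$ is end-homogeneous in $J$. The $t^n$ are distinct, so some coordinate $i$ takes infinitely many values. Keeping only the $n$ at which $t_i^n$ is a new value, we get an end-homogeneous subsequence with the $t_i^n$ pairwise distinct. Then $\tilde c(t_i^m,t_i^n)=c(t_i^m,t_i^n)+1$ is constant in $n>m$, so $(t_i^n)_n$ is end-homogeneous in $\overline M$, against Proposition 11. By Proposition 9 and Theorem 4, $\ell^1(J)$ has an equivalent Gâteaux differentiable norm $N$, and $(\ell^1(J),N)$ is complete.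

**Step 2: define $p$.** For finite $S\subset\overline M$ let $LE(S)$ be the non-empty finite set of linear orders on $S$ extending $\prec|_S$. For $L\in LE(S)$ and $t\in S^3$ let $\chi_L(t)=1$ if $t_1\le_Lt_2\le_Lt_3$, and $\chi_L(t)=0$ otherwise. For $x\in\mathbb R^{(J)}$ put
$$p(x)=\max_{L\in LE(S)}\sum_tx_t\,\chi_L(t),$$
where $S$ is any finite set containing all coordinates of the triples in $\operatorname{supp}x$.

This does not depend on $S$. It suffices to compare $S\subset S'$, and to show that restriction maps $LE(S')$ onto $LE(S)$. Clearly it maps into $LE(S)$. Let $L\in LE(S)$. The union of the strict order $<_L$ with $\prec|_{S'}$ has no cycle. A cycle without $L$-steps would be a $\prec$-cycle. In a cycle with $L$-steps, every maximal $\prec$-segment joins points of $S$, so it can be replaced by a single $\prec$-relation in $S$, hence by an $L$-relation, and we get an $L$-cycle. A finite acyclic relation extends to a linear order $L'$, which is in $LE(S')$ and restricts to $L$.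

With a common $S$ for $x$ and $y$, $p$ is a maximum of linear functionals. So it is sublinear, and $p\le\|\cdot\|_1$. Hence $|p(x)-p(y)|\le\|x-y\|_1$.

**Step 3: extend $p$ to $\ell^1(J)$.** Put $p(x)=\inf_{y\in\mathbb R^{(J)}}(p(y)+\|x-y\|_1)$. On $\mathbb R^{(J)}$ this is the old $p$, by the Lipschitz bound. It is finite, since $p(y)\ge-p(-y)\ge-\|y\|_1$ gives $p(y)+\|x-y\|_1\ge-\|x\|_1$. As an infimum of $1$-Lipschitz functions it is $1$-Lipschitz, hence continuous for $N$. It is subadditive, because $p(y+y')+\|x+x'-y-y'\|_1\le p(y)+\|x-y\|_1+p(y')+\|x'-y'\|_1$, and positively homogeneous by scaling $y$.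

Suppose now, for a contradiction, that $g\in\mathcal N$ is linear with $g\le p$. The order $\prec$ is essential here. If $\prec$ were empty, such a $g$ would exist in ZF: let $g(e_t)$ be the probability that $t_1\le t_2\le t_3$ in a uniformly random linear order of the coordinates of $t$. This is consistent over all finite $S$, since a uniform order on $S'$ restricts to a uniform order on $S$, and an average of the $\chi_L$ is at most their maximum.

**Step 4: read $g$ as a random linear extension.** Let $g$ have a name supported by $B$, let $E=\operatorname{proj}B$, and put $\theta(m_1,m_2,m_3)=g(e_{(a_{m_1},a_{m_2},a_{m_3})})$ for $m_i\in M$. Reals of $V[G]$ lie in $V$, so Lemma 10, applied to the formula "$g(e_{(a_{m_1},a_{m_2},a_{m_3})})=v$", shows that $\theta$ is invariant under automorphisms of $M$ fixing $E$ pointwise. We identify $m$ with $a_m$. Let $S\subset M$ be finite. For all $x\in\mathbb R^{S^3}$,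
$$\sum_tx_t\,\theta(t)=g(x)\le p(x)=\max_{L\in LE(S)}\sum_tx_t\,\chi_L(t),$$
so by separation in $\mathbb R^{S^3}$, $\theta|_{S^3}$ is in the convex hull of the finite set $\{\chi_L:L\in LE(S)\}$. That is, for some probability measure $\mathbf P$ on $LE(S)$,
$$\theta(t)=\mathbf P(t_1\le_Lt_2\le_Lt_3)\qquad(t\in S^3).\tag{4}$$

**Step 5: choose four points.** By Lemma 7(c) there are distinct $a,b,u,d\in M\setminus E$ such that all colors of pairs of distinct points of $E\cup\{a,b,u,d\}$ involving at least one of $a,b,u,d$ are $0$, and the only $\prec$-relations involving these four points are $a\prec d$ and $b\prec d$. Let $S=\{a,b,u,d\}$ and take $\mathbf P$ as in (4). Any $\prec$-isomorphism between subsets of $S$, extended by the identity on $E$, is an isomorphism of countable substructures of $M$. By Lemma 7(b) it extends to an automorphism of $M$, so it preserves $\theta$. Below, $<$ stands for $<_L$.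

**Step 6: the contradiction.** The sets $\{a,u\}$ and $\{u,d\}$ are antichains, so swapping their two points gives $\theta(u,u,a)=\theta(a,a,u)$ and $\theta(u,u,d)=\theta(d,d,u)$. By (4) this says $\mathbf P(u<a)=\mathbf P(a<u)$ and $\mathbf P(u<d)=\mathbf P(d<u)$, so
$$\mathbf P(u<a)=\mathbf P(u<d)=\tfrac12 .$$
Since $a<d$ always, $\{u<d\}$ is the disjoint union of $\{u<a\}$ and $\{a<u<d\}$. Hence $\mathbf P(a<u<d)=0$. If $a<u<b$, then $a<u<d$, because $b<d$ always; so $\theta(a,u,b)=\mathbf P(a<u<b)=0$. Finally $\{a,b,u\}$ is an antichain, so $\theta$ takes the same value, namely $0$, on all six orderings of $a,b,u$. But by (4) these six values sum to $1$, a contradiction.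

So in $\mathcal N$ the complete Gâteaux differentiable space $(\ell^1(J),N)$ fails CHB, already for $p$ with $Y=\{0\}$ and $f=0$. This proves Theorem 2. $\blacksquare$

Step 6 uses triples. On these four points the two-point probabilities alone are consistent: let $u$ be first or last with probability $\frac12$ each, independently let $a,b$ come in random order, and put $d$ after $a$ and $b$. Then $\mathbf P(u<y)=\frac12$ for $y=a,b,d$ and $\mathbf P(a<b)=\frac12$. A larger configuration would give a contradiction from pairs: take $a_i\prec b_j$ for $i\ne j$ in $\{1,2,3\}$ and no other relations. If $b_i<a_i$ and $j\ne i$, then $a_j<b_i<a_i<b_j$, so at most one $i$ has $b_i<a_i$, whereas the swaps would give each of these three events probability $\frac12$.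

## 8. A $C^\infty$ norm on the finitely supported functions

We turn to Theorem 3, whose proof is in ZF and separate from the above. Without completeness we can use $\mathbb R^{(I)}$ for an arbitrary set $I$, and the task is to smooth $\|\cdot\|_1$ there.

The direct attempt is to fix $\delta>0$ and use $\sum_i(\sqrt{x_i^2+\delta^2}-\delta)$. It is smooth, but its sublevel set is too large. If $x$ has $k$ coordinates equal to $s=\sqrt{2\delta/k}$ and the others are $0$, the sum is at most $ks^2/2\delta=1$, while $\|x\|_1=\sqrt{2\delta k}$ is unbounded in $k$. The parameter $\delta$ has to shrink with the size of the support, which is finite but not bounded. The construction uses a different $\delta_n$ for each $n$, and arranges that near a vector with support of size $n$ only the first $n$ terms are felt.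

**Theorem 12 (ZF).** For every set $I$, $\mathbb R^{(I)}$ has a norm $N$ with $\frac12\|\cdot\|_1\le N\le\|\cdot\|_1$ that is $C^\infty$ off $0$; in particular $N$ is Gâteaux differentiable.

*Proof.* **Step 1: the ingredients.** For $n\ge1$ let
$$a_n=2-2^{1-n},\quad b_n=a_n+2^{-n-2},\quad\delta_n=\frac{2^{-n-2}}n,\quad\psi_n(t)=\sqrt{t^2+\delta_n^2}-\delta_n,\quad F_n(x)=\sum_i\psi_n(x_i).$$
So $a_1=1$ and $a_{n+1}=a_n+2^{-n}$. Let $h(v)=\int_0^ve^{-1/r}\,dr$ for $v>0$ and $h(v)=0$ for $v\le0$. It is $C^\infty$, convex and nondecreasing, and strictly increasing on $[0,\infty)$. Let $\varphi_n(t)=h(t-a_n)/h(b_n-a_n)$, so that $\varphi_n=0$ on $(-\infty,a_n]$ and $\varphi_n(t)\le1\iff t\le b_n$. Each $F_n$ is convex and even, and since $|t|-\delta_n\le\psi_n(t)\le|t|$,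
$$F_n(x)\le\|x\|_1,\qquad |\operatorname{supp}x|\le n\ \Rightarrow\ F_n(x)\ge\|x\|_1-n\delta_n.\tag{5}$$

**Step 2: $F_n$ is $C^\infty$ on $(\mathbb R^{(I)},\|\cdot\|_1)$.** By induction the $k$-th derivative of $\sqrt{1+v^2}$ is $p_k(v)(1+v^2)^{\frac12-k}$ with $p_0=1$ and $p_{k+1}=p_k'(1+v^2)+(1-2k)vp_k$, a polynomial of degree at most $k+1$. So it is bounded for $k\ge1$. By scaling, $C_k:=\sup|\psi_n^{(k)}|<\infty$ for $k\ge1$. Put $T_0=F_n$ and, for $k\ge1$, $T_k(x)(h^1,\dots,h^k)=\sum_i\psi_n^{(k)}(x_i)h_i^1\cdots h_i^k$, a $k$-linear form bounded by $C_k\prod_j\|h^j\|_1$. Taylor's formula in each coordinate gives, for $k\ge0$,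
$$\left|T_k(x+y)(\vec h)-T_k(x)(\vec h)-T_{k+1}(x)(y,\vec h)\right|\le\tfrac12C_{k+2}\sum_iy_i^2\prod_j|h^j_i|\le\tfrac12C_{k+2}\|y\|_1^2\prod_j\|h^j\|_1 .$$
So $T_{k+1}$ is the Fréchet derivative of $T_k$ for every $k$.

**Step 3: the norm.** Let $\Phi=\sum_{n\ge1}\varphi_n\circ F_n\in[0,\infty]$, which is convex and even with $\Phi(0)=0$, and let $N(x)=\inf\{\lambda>0:\Phi(x/\lambda)\le1\}$. If $\|x\|_1\le1$, then $F_n(x)\le1\le a_n$ for all $n$, so $\Phi(x)=0$. If $\Phi(x)\le1$ and $|\operatorname{supp}x|\le n$ with $n\ge1$, then $\varphi_n(F_n(x))\le1$, so $F_n(x)\le b_n$, and (5) gives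
$$\|x\|_1\le b_n+n\delta_n=a_n+2^{-n-1}<a_n+2^{-n}=a_{n+1}<2.\tag{6}$$
So $\{\Phi\le1\}$ is convex and symmetric and lies between the $\|\cdot\|_1$-balls of radius $1$ and $2$. Hence $N$ is a norm with the stated bounds.

On the open ball $U_n=\{\|x\|_1<a_{n+1}\}$ all terms with index $m>n$ vanish, since $F_m(x)\le\|x\|_1<a_{n+1}\le a_m$. So there $\Phi=\Phi_n:=\sum_{m\le n}\varphi_m\circ F_m$, which is $C^\infty$.

**Step 4: $\Phi=1$ on the unit sphere of $N$.** Let $N(x)=1$ and $|\operatorname{supp}x|\le n$ with $n\ge1$. For $\lambda>1$ we have $\Phi(x/\lambda)\le1$, so (6) applies to $x/\lambda$. Letting $\lambda\downarrow1$ gives $\|x\|_1\le a_n+2^{-n-1}$, so $x\in U_n$. By continuity of $\Phi$ on $U_n$, $\Phi(x)\le1$. For $\lambda<1$ we have $\Phi(x/\lambda)>1$, and $\lambda\uparrow1$ gives $\Phi(x)\ge1$. So $\Phi(x)=1$, and we have also seen that $x\in U_n$ when $n=|\operatorname{supp}x|$.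

**Step 5: a neighborhood on which finitely many terms matter.** Fix $x$ with $N(x)=1$ and let $n=|\operatorname{supp}x|\ge1$. For $y\ne0$ let $z(y)=y/N(y)$, and let $O=\{y\ne0:z(y)\in U_n\}$. This set is open, stable under multiplication by positive scalars, and contains $x$ by Step 4. The points $z(y)$, $y\in O$, may have larger supports than $x$, but they lie in $U_n$, so $\Phi_n(z(y))=\Phi(z(y))=1$ by Step 4. By convexity of $\Phi_n$ on $U_n$,
$$\Phi_n'(z(y))\,z(y)\ge\Phi_n(z(y))-\Phi_n(0)=1 .\tag{7}$$

**Step 6: differentiate $N$ implicitly.** Since $\mathbb R^{(I)}$ is not complete, we do this by hand. Let $H(y,\lambda)=\Phi_n(y/\lambda)$, which is $C^\infty$ on the open set $\{\lambda>0,\ y/\lambda\in U_n\}$. Let $y\in O$, $\lambda_0=N(y)$, $z=z(y)$. For small $k$ put $\lambda=N(y+k)$; then $|\lambda-\lambda_0|\le N(k)\le\|k\|_1$, and $y+k\in O$. Since $H(y+k,\lambda)=1=H(y,\lambda_0)$, the differentiability of $H$ at $(y,\lambda_0)$ gives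
$$0=\tfrac1{\lambda_0}\Phi_n'(z)k-\tfrac1{\lambda_0}\Phi_n'(z)z\,(\lambda-\lambda_0)+o(\|k\|_1).$$
By (7) we may divide by $\Phi_n'(z)z\ge1$. So $N$ is Fréchet differentiable at $y$, with
$$N'(y)=\frac{\Phi_n'(z(y))}{\Phi_n'(z(y))\,z(y)}\qquad(y\in O).\tag{8}$$

**Step 7: bootstrap.** If $N$ is $C^k$ on $O$ for some $k\ge0$, then so is $z$, hence so is $N'$ by (8), so $N$ is $C^{k+1}$ on $O$. Since $N$ is continuous, it is $C^\infty$ on $O$. The sets $O$, for $x$ ranging over the unit sphere of $N$, cover $\mathbb R^{(I)}\setminus\{0\}$: given $y\ne0$, take $x=y/N(y)$. $\square$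

## 9. From smooth norms to the full Hahn-Banach axiom

We prove Theorem 3. The implications (i)⇒(ii)⇒(iii)⇒(iv) are immediate, each statement being a special case of the one before; for the last one, a norm that is Fréchet differentiable off $0$ is Gâteaux differentiable.

**(iv)⇒(i).** The purpose is to make an arbitrary sublinear functional continuous for a smooth norm, by lifting it to a space of finitely supported functions. Let $E,p,Y,f$ be as in HB, let $I$ be the underlying set of $E$, and let $r(v)=1+\max(p(v),p(-v))$ for $v\in E$. Since $p(v)+p(-v)\ge p(0)=0$, the maximum is at least $0$ and $r(v)\ge1$. Let $Q:\mathbb R^{(I)}\to E$ be the linear map with $Q(e_v)=v/r(v)$; it is onto. Then $P=p\circ Q$ is sublinear and, with $N$ from Theorem 12,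
$$P(x)\le\sum_v|x_v|\,\frac{\max(p(v),p(-v))}{r(v)}\le\|x\|_1\le2N(x).$$
So $|P(x)-P(y)|\le2N(x-y)$, and $P$ is continuous for $N$. Apply (iv) to $(\mathbb R^{(I)},N)$, $P$, the subspace $Q^{-1}(Y)$ and $f\circ Q\le P$: there is a linear $g_1\le P$ on $\mathbb R^{(I)}$ extending $f\circ Q$. On $\ker Q\subset Q^{-1}(Y)$ we have $g_1=f\circ Q=0$, so $g_1=g\circ Q$ for a linear $g:E\to\mathbb R$. From $g(Qx)=g_1(x)\le p(Qx)$ and surjectivity, $g\le p$. For $v=Qx\in Y$ we have $g(v)=g_1(x)=f(Qx)=f(v)$. $\square$

**Not provable in ZF + DC.** By Shelah (*Israel J. Math.* 48 (1984), "Can you take Solovay's inaccessible away?"), Con(ZF) implies Con(ZF + DC + "all sets of reals have the Baire property"). We show that HB fails in such a model. By the equivalence, so do (iii) and (iv).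

Suppose that there were a linear $g\le\limsup$ on $\ell^\infty$, as HB provides. As noted in Section 2, $\liminf\le g\le\limsup$. So $m(A)=g(1_A)$ is a finitely additive probability on $\mathcal P(\mathbb N)$ vanishing on finite sets.

For rational $q$ the set $\{A:m(A)<q\}\subset2^{\mathbb N}$ is invariant under finite changes and has the Baire property. Such a set is meager or comeager: if it is not meager, it is comeager in some basic open set given by a finite initial segment $s$, and the homeomorphisms that change the first $|s|$ entries show that it is comeager in every basic open set of that length, hence comeager.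

Let $\kappa=\inf\{q:\{m<q\}\text{ is comeager}\}$. This is a real number, since $\{m<q\}$ is everything for $q>1$ and empty for $q\le0$. For rational $q<\kappa$ the set $\{m<q\}$ is meager, and for $q>\kappa$ it is comeager. By countable choice, countable unions of meager sets are meager, so $\{m<\kappa\}$ is meager and $\{m\le\kappa\}$ is comeager. Thus $m=\kappa$ on a comeager set $\mathcal C$.

Complementation is a homeomorphism of $2^{\mathbb N}$, so by the Baire category theorem some $A$ has both $A$ and $\mathbb N\setminus A$ in $\mathcal C$. Hence $\kappa=1-\kappa$ and $\kappa=\frac12$.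

The maps $3^{\mathbb N}\to2^{\mathbb N}$, $y\mapsto y^{-1}(j)$ for $j<3$, are continuous and open. Under such a map the preimage of a dense open set is dense and open: a non-empty open set has non-empty open image, which meets the dense open set. So preimages of comeager sets are comeager. By the Baire category theorem in $3^{\mathbb N}$, some $y$ has $y^{-1}(0),y^{-1}(1),y^{-1}(2)\in\mathcal C$. These three sets partition $\mathbb N$ and each has $m$-measure $\frac12$, so $1=\frac32$, a contradiction. So no such $g$ exists, and (i), hence (iii) and (iv), fail in this model of ZF + DC. $\blacksquare$
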